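\title{A right $S$-ring that is not a left $S$-ring}

\begin{abstract}
A ring is a right (left) $S$-ring if all of its finitely generated flat right (left) modules are projective. We show that this property is not left--right symmetric. Over any field $k$, every finitely generated flat right module over the algebra $R=k\langle c_1,c_2,\dots\mid c_ic_j=c_i\ (i<j)\rangle$ is free, while $R$ has a cyclic flat left module that is not projective. The Jacobson radical of $R$ is nil, and $R/J(R)$ is a commutative reduced ring that is not an $S$-ring. In the positive direction, a right $S$-ring is a left $S$-ring as soon as its quotient by some ideal contained in the Jacobson radical is a left $S$-ring.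
\end{abstract}

\section{Introduction}

Rings are associative with $1$, ring homomorphisms preserve $1$, and ``ideal'' means two-sided ideal. A right $R$-module $M$ is \emph{flat} if the functor $M\otimes_R-$ preserves injections, and \emph{projective} if it is a direct summand of a free module. Projective modules are flat. The converse fails in general ($\mathbb Q$ over $\mathbb Z$) and holds for finitely presented modules. Between these two cases lie the finitely generated modules. Call $R$ a \emph{right $S$-ring} if every finitely generated flat right $R$-module is projective, and a \emph{left $S$-ring} if every finitely generated flat left $R$-module is projective. For a commutative ring the two notions agree, and we say \emph{$S$-ring}.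

A flat module $R^n/K$ is projective exactly when $K$ is finitely generated (Lemma~\ref{lem:flat}). So the $S$-property is a noetherian condition imposed only on those submodules of $R^n$ that have a flat quotient, and every right noetherian ring is a right $S$-ring. The following question is posed in \cite{problem}.

\begin{quote}
\emph{Is every right $S$-ring a left $S$-ring?}
\end{quote}

There are reasons to expect a positive answer. The duality $P\mapsto\operatorname{Hom}_R(P,R)$ matches the finitely generated projective right modules with the left ones. The simplest obstruction to being an $S$-ring, an infinite family of orthogonal idempotents, obstructs both sides at once (Example~\ref{ex:idem}). It is known that every semiperfect ring is both a right and a left $S$-ring, and that a right $S$-ring is a left $S$-ring when it is an exchange ring, a semihereditary ring, or a semilocal ring. Nevertheless the answer is no. Below, $J(R)$ is the Jacobson radical; an ideal is \emph{nil} if each of its elements is nilpotent, and a commutative ring is \emph{reduced} if $0$ is its only nilpotent element.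

\begin{theorem}\label{thm:main}
Let $k$ be a field and
\[
R=k\langle c_1,c_2,c_3,\dots \mid c_ic_j=c_i\ \text{ for all } i<j\rangle .
\]
\begin{enumerate}
\item[(1)] $R$ is not a left $S$-ring: there is a cyclic flat left $R$-module that is not projective.
\item[(2)] $R$ is a right $S$-ring. More precisely, every finitely generated flat right $R$-module is free, of unique rank.
\item[(3)] $J(R)$ is nil, and $R/J(R)$ is a commutative reduced ring that is not an $S$-ring.
\end{enumerate}
\end{theorem}

The opposite ring $R^{\mathrm{op}}$ is then a left $S$-ring that is not a right $S$-ring. Part (3) locates the failure of the left $S$-property: it is already visible modulo the radical. The second result shows that for a right $S$-ring this is always so.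

\begin{theorem}\label{thm:B}
Let $R$ be any right $S$-ring and $\mathfrak a\subseteq J(R)$ an ideal such that $R/\mathfrak a$ is a left $S$-ring. Then $R$ is a left $S$-ring.
\end{theorem}

\begin{corollary}\label{cor:sym}
Let $R$ be any ring and $\mathfrak a\subseteq J(R)$ an ideal such that $R/\mathfrak a$ is both a left and a right $S$-ring. Then $R$ is a right $S$-ring if and only if it is a left $S$-ring.
\end{corollary}

The corollary contains the case of a semilocal ring, that is, a ring with $R/J(R)$ semisimple: a semisimple ring is noetherian on both sides, so one may take $\mathfrak a=J(R)$.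

Section~\ref{sec:chains} translates the $S$-property into a chain condition on matrices, which explains where the algebra $R$ comes from. Parts (1), (2), (3) of Theorem~\ref{thm:main} are proved in Sections~\ref{sec:ring}, \ref{sec:right} and~\ref{sec:radical}, and Theorem~\ref{thm:B} with its corollary in Section~\ref{sec:B}.

\section{Flat modules and chains of matrices}\label{sec:chains}

We write $R^n$ for columns when it is a right module and for rows when it is a left module. Thus $M_n(R)$ acts on the right module $R^n$ from the left, and $AR^n$ is the submodule generated by the columns of $A$; it acts on the left module $R^n$ from the right, and $R^nC$ is the submodule generated by the rows of $C$. Transposition is an anti-isomorphism from $M_n(R)$ to $M_n(R^{\mathrm{op}})$, so every general statement below has a mirror image on the other side.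

Flatness enters the paper through one criterion. It says that $R^n/K$ is flat when $K$ is a direct summand of $R^n$ ``locally'', that is, as far as any finite set of its elements can tell.

\begin{theorem}[Villamayor; see {\cite[Theorem 4.23]{Lam}}]\label{thm:F}
Let $K$ be a submodule of the right module $R^n$. Then $R^n/K$ is flat if and only if for all $x_1,\dots,x_q\in K$ there is $A\in M_n(R)$ with all columns in $K$ and $Ax_i=x_i$ for all $i$. For a submodule $K$ of the left module $R^n$ the same holds with a matrix $C$ whose rows lie in $K$ and which satisfies $x_iC=x_i$.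
\end{theorem}

\begin{lemma}\label{lem:flat}
Let $R^n/K$ be a flat right $R$-module.
\begin{enumerate}
\item[(a)] $R^n/K$ is projective if and only if $K$ is finitely generated.
\item[(b)] If $N$ is an ideal and $x\in K$ has all entries in $N$, then $x\in KN$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $R^n/K$ is projective, then $K$ is a direct summand of $R^n$, hence finitely generated. If $K$ is generated by $x_1,\dots,x_q$, choose $A$ for these elements as in Theorem~\ref{thm:F}. Then $A$ maps $R^n$ into $K$ and is the identity on $K$, so $K$ is a direct summand and $R^n/K$ is isomorphic to its complement.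

(b) Choose $A$ with columns $a_1,\dots,a_n\in K$ and $Ax=x$. If $\xi_1,\dots,\xi_n\in N$ are the entries of $x$, then $x=\sum_i a_i\xi_i\in KN$.
\end{proof}

We also use base change: if $R\to S$ is a ring homomorphism and $M$ is a flat right $R$-module, then $M\otimes_RS$ is a flat right $S$-module, because $(M\otimes_RS)\otimes_S-$ is the functor $M\otimes_R-$ restricted to $S$-modules. For $S=R/I$ and $M=R^n/K$ we have $M\otimes_RS=M/MI=S^n/K'$, where $K'$ is the image of $K$.

Applying Theorem~\ref{thm:F} repeatedly, each time to the rows of the matrix just found, turns a flat module that is not projective into a sequence of matrices. We state this on the left.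

\begin{proposition}\label{prop:chain}
Let $R$ be a ring.
\begin{enumerate}
\item[(a)] Let $C_1,C_2,\dots\in M_n(R)$ satisfy $C_jC_{j+1}=C_j$ for all $j$. Then $R^nC_1\subseteq R^nC_2\subseteq\cdots$, and with $K=\bigcup_jR^nC_j$ the left module $R^n/K$ is flat. It is projective if and only if the chain is eventually constant, and in that case $C_j$ is idempotent for all large $j$.
\item[(b)] If $R^n/K$ is a flat left module that is not projective, there is a sequence as in (a) with $R^nC_j\subsetneq R^nC_{j+1}$ for all $j$.
\end{enumerate}
Hence $R$ is a left $S$-ring if and only if, for all $n$, every chain as in (a) is eventually constant. The same statements hold on the right for sequences with $A_{j+1}A_j=A_j$ and the chains $A_1R^n\subseteq A_2R^n\subseteq\cdots$.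
\end{proposition}

\begin{proof}
(a) We have $R^nC_j=R^nC_jC_{j+1}\subseteq R^nC_{j+1}$. Finitely many elements of $K$ lie in a common $R^nC_j$; right multiplication by $C_{j+1}$ fixes them, and the rows of $C_{j+1}$ lie in $K$. So $R^n/K$ is flat by Theorem~\ref{thm:F}. By Lemma~\ref{lem:flat}(a) it is projective if and only if $K$ is finitely generated, and this happens if and only if $K=R^nC_j$ for some $j$, hence for all larger $j$. If $R^nC_j=R^nC_{j+1}$, the rows of $C_{j+1}$ lie in $R^nC_j$ and are therefore fixed by $C_{j+1}$, which means $C_{j+1}^2=C_{j+1}$.

(b) Put $C_1=0$. Given $C_j$ with rows in $K$, pick $y\in K\setminus R^nC_j$; this is possible since $K$ is not finitely generated. Theorem~\ref{thm:F}, applied to $y$ and the rows of $C_j$, gives $C_{j+1}$ with rows in $K$ such that $C_jC_{j+1}=C_j$ and $yC_{j+1}=y$. Then $y\in R^nC_{j+1}\setminus R^nC_j$.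
\end{proof}

\begin{example}\label{ex:idem}
Let $e_1,e_2,\dots$ be nonzero orthogonal idempotents of $R$, as in the ring of all sequences over a field, and put $f_j=e_1+\dots+e_j$. Then $f_jf_{j+1}=f_j=f_{j+1}f_j$. The element $e_{j+1}$ lies in $Rf_{j+1}$ but not in $Rf_j$, since $e_{j+1}=rf_j$ would give $e_{j+1}=rf_je_{j+1}=0$; the same argument on the other side applies to $f_jR$. So $R$ is neither a left nor a right $S$-ring.
\end{example}

How could a left chain produce a right chain in general? Given $C_jC_{j+1}=C_j$, put $D_j=1-C_j$. Then
\[
D_jD_{j+1}=1-C_j-C_{j+1}+C_j=D_{j+1}.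
\]
This is the relation of a right chain with the order of the indices reversed: $D_N,D_{N-1},\dots,D_1$ is a finite piece of a right chain for every $N$, but the pieces grow at the wrong end and do not assemble into an infinite one. A sequence indexed by $\mathbb Z$ would serve both sides, and in Section~\ref{sec:B} such a sequence is manufactured by conjugation. In general there is no visible way to reverse the order, so one should test the question on the ring that has a left chain and no further relations. For $n=1$ this is the algebra with generators $c_1,c_2,\dots$ and relations $c_jc_{j+1}=c_j$. It is the algebra $R$ of Theorem~\ref{thm:main}: for $j>i+1$ induction on $j$ gives $c_ic_j=c_ic_{j-1}c_j=c_ic_{j-1}=c_i$.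

\section{The algebra $R$ and its flat left module}\label{sec:ring}

From here to the end of Section~\ref{sec:radical}, $R$ is the algebra of Theorem~\ref{thm:main}. A word $c_{i_1}\cdots c_{i_q}$ is \emph{normal} if $i_1\ge\dots\ge i_q$; the empty word $1$ is normal.

\begin{lemma}\label{lem:basis}
The normal words form a $k$-basis of $R$.
\end{lemma}

This follows from Bergman's diamond lemma applied to the rewriting rules $c_ic_j\to c_i$ $(i<j)$; here is a direct argument.

\begin{proof}
A word that is not normal contains adjacent letters $c_ic_j$ with $i<j$ and equals the shorter word with this $c_j$ deleted. By induction on length, the normal words span $R$. For independence, let $V$ be a vector space with basis the symbols $[w]$, $w$ normal. For normal $w$ let $w_{\le i}$ be obtained from $w$ by deleting the letters of index greater than $i$. Then $c_iw_{\le i}$ is normal, and we define $\gamma_i[w]=[c_iw_{\le i}]$. For $i<j$ we have $(c_jw_{\le j})_{\le i}=w_{\le i}$, so $\gamma_i\gamma_j=\gamma_i$. Hence $V$ is a left $R$-module with $c_i$ acting as $\gamma_i$. If $c_iw$ is normal, then $w_{\le i}=w$ and $\gamma_i[w]=[c_iw]$,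 so $w\cdot[1]=[w]$ for every normal $w$ by induction on length. The linear map $r\mapsto r\cdot[1]$ sends the normal words to a basis of $V$, so they are independent.
\end{proof}

We approach $R$ from below by subalgebras and from above by quotients.

\medskip\noindent\emph{The augmentation.} Let $\varepsilon\colon R\to k$ be the homomorphism with $\varepsilon(c_i)=0$ for all $i$, and $\omega=\ker\varepsilon$, the span of the nonempty words.

\medskip\noindent\emph{The subalgebras $R_m$.} Let $R_m$ be generated by $c_1,\dots,c_m$, so that $R_0=k$ and $R=\bigcup_mR_m$. The reduction in the proof of Lemma~\ref{lem:basis} introduces no new letters, so the normal words in $c_1,\dots,c_m$ form a basis of $R_m$, and the nonempty ones form a basis of $\omega_m=\omega\cap R_m$. Let $m\ge1$ and $z=c_m$. The powers of $z$ are independent, so $k[z]$ is a polynomial ring. A normal word of $R_m$ is uniquely $z^jw$ with $w$ a normal word of $R_{m-1}$. Thus $R_m$ is a free left $k[z]$-module on the normal words of $R_{m-1}$, and since the powers of $1-z$ are also a basis of $k[z]$,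
\begin{equation}\label{eq:expand}
\text{every } b\in R_m \text{ is uniquely } b=\sum_{j\ge0}(1-z)^j\beta_j \text{ with } \beta_j\in R_{m-1}.
\end{equation}
Sorting the nonempty words $z^jw$ according to whether $w$ is empty gives
\begin{equation}\label{eq:omega}
\omega_m=zk[z]\oplus k[z]\,\omega_{m-1},
\end{equation}
and $k[z]\omega_{m-1}$ consists of the elements whose coefficients in \eqref{eq:expand} all lie in $\omega_{m-1}$. A nonempty word of $R_{m-1}$ ends in a letter $c_i$ with $i<m$, and $c_iz=c_i$. Therefore
\begin{equation}\label{eq:absorb}
g(1-z)=0\qquad\text{for all } g\in\omega_{m-1}.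
\end{equation}

\medskip\noindent\emph{The ideals $I_m$.} Let $I_m$ be the ideal generated by $c_1,\dots,c_m$, with $I_0=0$; then $\omega_m\subseteq I_m$. Setting $c_1=\dots=c_m=0$ in the presentation makes the relations $c_ic_j=c_i$ with $i\le m$ trivial and leaves the others unchanged. Shifting indices by $m$ gives an isomorphism $R/I_m\cong R$ compatible with the augmentations.

\medskip\noindent\emph{The maps $\rho_j$.} In $R/I_{j-1}$ the letter $c_j$ is the first generator. When $c_j$ is multiplied on the right, the earlier letters act as $0$, the later ones as $1$, and $c_j$ acts freely. This is recorded by the surjective homomorphism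
\[
\rho_j\colon R\to k[t],\qquad
\rho_j(c_i)=\begin{cases}0,& i<j,\\ t,& i=j,\\ 1,& i>j.\end{cases}
\]
It respects each relation $c_ac_b=c_a$ $(a<b)$: if $a<j$ both sides go to $0$, and if $a\ge j$ then $\rho_j(c_b)=1$. Put $L_j=\ker\rho_j$; then $I_{j-1}\subseteq L_j$.

\begin{lemma}\label{lem:IL}
$I_jL_j\subseteq I_{j-1}$ for all $j\ge1$.
\end{lemma}

\begin{proof}
We claim that $c_jr\equiv c_j\,f(c_j)\pmod{I_{j-1}}$ for $r\in R$ and $f=\rho_j(r)$. Both sides are linear in $r$, so let $r$ be a word and induct on its length; for $r=1$ the two sides are equal. Let $r=vc_i$ and $h=\rho_j(v)$, so that $c_jr\equiv c_jh(c_j)c_i=h(c_j)c_jc_i$. If $i<j$, this lies in $I_{j-1}$ and $f=0$. If $i=j$, it equals $c_j\,h(c_j)c_j$ and $f=ht$. If $i>j$, it equals $h(c_j)c_j$ and $f=h$. This proves the claim, and the claim gives $c_jL_j\subseteq I_{j-1}$. Since $I_j=I_{j-1}+Rc_jR$ and $RL_j=L_j$, we get $I_jL_j\subseteq I_{j-1}+Rc_jL_j\subseteq I_{j-1}$.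
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Apply Proposition~\ref{prop:chain}(a) with $n=1$ and $C_j=c_j$. The union $\bigcup_jRc_j$ is $\omega$, since every nonempty word ends in some $c_j$. So the cyclic left module $R/\omega$ is flat, and it remains to see that the chain $Rc_1\subseteq Rc_2\subseteq\cdots$ is not eventually constant. Let $\chi_i\colon R\to k$ be $\rho_{i+1}$ followed by $t\mapsto1$. Then $\chi_i(c_i)=0$ and $\chi_i(c_{i+1})=1$, so $\chi_i$ vanishes on $Rc_i$ and $c_{i+1}\notin Rc_i$.
\end{proof}

\section{Flat right modules are free}\label{sec:right}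

\subsection*{The cyclic case}

Let $K$ be a right ideal with $M=R/K$ flat. Part (2) predicts that $M$ is free, and we should find $K=0$ or $K=R$. The two alternatives correspond to $K\subseteq\omega$ and $K\not\subseteq\omega$, and each needs its own tool.

Suppose $K\subseteq\omega$ and $x\in K$. Theorem~\ref{thm:F} gives $a\in K\subseteq\omega$ with $ax=x$, and we want to conclude $x=0$. If $a,x\in R_1=k[c_1]$, this holds because $R_1$ is a domain and $1-a\ne0$. For a first instance in $R_2$, let $z=c_2$, take $a=z+(1-z)g$ with $g\in\omega_1$, and write $x=\sum_j(1-z)^j\beta_j$ with $\beta_j\in R_1$. By \eqref{eq:absorb}, $gx=g\beta_0$, so $ax=x$ reads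
\[
(1-z)\,x=(1-z)\,g\beta_0 .
\]
The coefficients of $(1-z)^0$ give only $0=0$. The coefficients of $(1-z)^1$ give $\beta_0=g\beta_0$, an equation of the same kind in $R_1$. Hence $\beta_0=0$; then $(1-z)x=0$, and $x=0$ by the uniqueness in \eqref{eq:expand}. So $g$ sees only the coefficient $\beta_0$ of $x$, and the equation, read in the lowest degree where it has content, descends from $R_2$ to $R_1$.

Suppose $K\not\subseteq\omega$, and, in the simplest instance, that $K$ contains $x=f(c_1)$ with $f(0)=1$. Such an $x$ need not be a unit: $\rho_1(1-c_1)=1-t$. But $x\equiv1$ modulo $I_1$, so $K+I_1=R$ and $M=MI_1$. The $k[t]$-module $M/ML_1\cong k[t]/\rho_1(K)$ is flat, hence torsion-free, and it is annihilated by $f(t)\neq0$; so it is zero and $M=ML_1$. Now Lemma~\ref{lem:IL} gives $M=MI_1L_1=0$. So $M$ is determined modulo $I_1$ for a formal reason, modulo $L_1$ because $k[t]$ is a principal ideal domain, and these two pieces of information determine $M$.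

The general proof has the same two parts: a matrix version of the first argument shows that $M/MI_m$ is free for some $m$, and a rank $s$ version of the second descends from $I_m$ to $I_0=0$ one step at a time.

\subsection*{Matrices over $\omega$ have no fixed columns}

\begin{lemma}\label{lem:fixed}
If $a\in M_s(\omega)$, $b\in R^s$ is a column and $ab=b$, then $b=0$.
\end{lemma}

\begin{proof}
The entries of $a$ and $b$ lie in some $R_m$, and we induct on $m$. For $m=0$ we have $a=0$, so $b=0$.

Let $m\ge1$ and $z=c_m$. By \eqref{eq:omega}, $a=p+q$ with $p\in M_s(zk[z])$ and $q\in M_s(k[z]\omega_{m-1})$. Write $b=\sum_j(1-z)^j\beta_j$ with $\beta_j\in R_{m-1}^s$. By \eqref{eq:absorb}, $q(1-z)=0$, so $qb=q\beta_0$, and $ab=b$ becomes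
\[
(1-p)\,b=q\beta_0 .
\]
We want to compare coefficients in the lowest degree in which $1-p$ is nonzero. For $s>1$ the coefficient of $1-p$ in that degree is a matrix over $k$ that may be singular. To replace it by a scalar, multiply on the left by the adjugate of $1-p$, computed over the commutative ring $k[z]$:
\[
\delta\,b=q'\beta_0,\qquad \delta=\det(1-p)\in k[z],\qquad q'=\operatorname{adj}(1-p)\,q .
\]
Since $k[z]\omega_{m-1}$ is a left $k[z]$-module, $q'\in M_s(k[z]\omega_{m-1})$, so $q'=\sum_j(1-z)^jq'_j$ with $q'_j\in M_s(\omega_{m-1})$. The entries of $p$ have no constant term, so $\delta(0)=1$ and $\delta\ne0$. Write $\delta=(1-z)^ev(z)$ with $v(1)\ne0$. As $v(z)-v(1)$ is divisible by $1-z$, the coefficient of $(1-z)^e$ in $\delta b=\sum_j\delta\,(1-z)^j\beta_j$ is $v(1)\beta_0$. The coefficient of $(1-z)^e$ in $q'\beta_0$ is $q'_e\beta_0$. By \eqref{eq:expand},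
\[
\beta_0=\bigl(v(1)^{-1}q'_e\bigr)\beta_0,\qquad v(1)^{-1}q'_e\in M_s(\omega_{m-1}),
\]
and $\beta_0=0$ by the induction hypothesis. Then $\delta b=0$. Since $R_m$ is a free left module over the domain $k[z]$ and $\delta\neq0$, we get $b=0$.
\end{proof}

\begin{remark}
The mirror image of Lemma~\ref{lem:fixed} is false: $c_1c_2=c_1$ with $c_2\in\omega$ and $c_1\ne0$. The difference is seen on the bimodule $R/\omega$. It is flat as a left module; it is not flat as a right module, since by Theorem~\ref{thm:F} this would require $a\in\omega$ with $ac_1=c_1$. Lemma~\ref{lem:fixed} is the only step in the proof of part (2) that distinguishes the two sides.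
\end{remark}

\subsection*{Freeness modulo $I_m$}

Let $M=R^n/K$ be flat. One would like to split off from $K$ a free summand of $R^n$ lifting the subspace $\varepsilon(K)\subseteq k^n$, and then to show by Lemma~\ref{lem:fixed} that nothing is left. The difficulty is that a lift need not span a summand, as the element $1-c_1$ shows. But a lift involves only finitely many generators. Killing them turns the lift into a family of scalar vectors, and costs nothing as far as Lemma~\ref{lem:fixed} is concerned, because $R/I_m\cong R$.

\begin{proposition}\label{prop:top}
Let $M$ be a finitely generated flat right $R$-module. Then there are $m,s\ge0$ such that $M/MI_m$ is free of rank $s$ over $R/I_m$.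
\end{proposition}

\begin{proof}
Write $M=R^n/K$ and let $W=\varepsilon(K)$, a subspace of $k^n$. Choose $x_1,\dots,x_r\in K$ such that $\varepsilon(x_1),\dots,\varepsilon(x_r)$ is a basis of $W$, and choose $m$ such that all entries of the $x_i$ lie in $R_m=k\oplus\omega_m$. Let $R'=R/I_m$, with induced augmentation $\varepsilon'$ and $\omega'=\ker\varepsilon'$. The module $M'=M/MI_m=R'^n/K'$ is flat over $R'$, where $K'$ is the image of $K$, and $\varepsilon'(K')=W$. Since $\omega_m\subseteq I_m$, the image of $x_i$ in $R'^n$ is the scalar vector $\varepsilon(x_i)$. Hence $WR'\subseteq K'$.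

Choose a complement $U$ of $W$ in $k^n$ and let $u_1,\dots,u_s$ be a basis of $U$. A basis of $k^n$ is a basis of the free module $R'^n$, so $R'^n=WR'\oplus UR'$ and $UR'$ is free on the $u_i$. Because $WR'\subseteq K'$, the modular law gives $K'=WR'\oplus K''$ with $K''=K'\cap UR'$, and $M'\cong UR'/K''$. If $x=\sum_iu_i\xi_i\in K''$, then $\sum_iu_i\,\varepsilon'(\xi_i)=\varepsilon'(x)\in W\cap U=0$, so all $\xi_i$ lie in $\omega'$. Identifying $UR'$ with $R'^s$, we have $M'\cong R'^s/K''$, and all elements of $K''$ have entries in $\omega'$.

Let $x\in K''$. By Theorem~\ref{thm:F} there is $A\in M_s(R')$ with columns in $K''$ and $Ax=x$. Then $A\in M_s(\omega')$, and Lemma~\ref{lem:fixed}, transported along the isomorphism $R'\cong R$ of augmented algebras, gives $x=0$. Hence $K''=0$ and $M'\cong R'^s$.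
\end{proof}

\subsection*{Descent from $I_j$ to $I_{j-1}$}

In the ring $R/I_{j-1}$ the images of $I_j$ and $L_j$ have product zero. The next lemma says that in this situation a basis of a flat module can be recognized modulo the two ideals.

\begin{lemma}\label{lem:glue}
Let $T$ be a ring with ideals $I$ and $L$ such that $IL=0$. Let $Q$ be a flat right $T$-module and let $q_1,\dots,q_s\in Q$ be elements whose images form a basis of $Q/QI$ over $T/I$ and a basis of $Q/QL$ over $T/L$. Then $q_1,\dots,q_s$ is a basis of $Q$.
\end{lemma}

\begin{proof}
Let $f\colon T^s\to Q$ send the standard basis to $q_1,\dots,q_s$. Since $Q=f(T^s)+QI=f(T^s)+QL$, the cokernel $C$ of $f$ satisfies $C=CI$ and $C=CL$, so $C=CIL=0$. Thus $Q\cong T^s/K$ with $K=\ker f$. The images of the $q_i$ in $Q/QI$ are independent over $T/I$, so every element of $K$ has entries in $I$, and Lemma~\ref{lem:flat}(b) gives $K=KI$. The same argument with $L$ in place of $I$ gives $K=KL$. Hence $K=KIL=0$.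
\end{proof}

\begin{proposition}\label{prop:descent}
Let $M$ be a finitely generated flat right $R$-module and $j\ge1$. If $M/MI_j$ is free of rank $s$ over $R/I_j$, then $M/MI_{j-1}$ is free of rank $s$ over $R/I_{j-1}$.
\end{proposition}

\begin{proof}
Put $T=R/I_{j-1}$, $I=I_j/I_{j-1}$, $L=L_j/I_{j-1}$ and $Q=M/MI_{j-1}$, a finitely generated flat $T$-module. Then $IL=0$ by Lemma~\ref{lem:IL}. The module $Q/QI=M/MI_j$ is free of rank $s$ over $T/I=R/I_j$ by hypothesis. The module $Q/QL$ is finitely generated and flat over $T/L\cong k[t]$; it is projective by Lemma~\ref{lem:flat}(a), since $k[t]$ is noetherian, and free since $k[t]$ is a principal ideal domain. What remains is to find one family in $Q$ that lifts bases of both quotients.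

The two quotients meet over $T/(I+L)$. As $\rho_j$ is onto, $\rho_j(I_j)$ is the ideal generated by $\rho_j(c_1),\dots,\rho_j(c_j)$, namely $(t)$, so $T/(I+L)\cong k[t]/(t)=k$. The vector space $V=Q/Q(I+L)$ is obtained by base change to $T/(I+L)$ both from $Q/QI$ and from $Q/QL$, so a basis of either free module maps to a $k$-basis of $V$. In particular $Q/QL$ has rank $\dim V=s$. Choose $a_1,\dots,a_s\in Q$ lifting a basis of $Q/QI$ and $b_1,\dots,b_s\in Q$ lifting a basis of $Q/QL$. Their images are two bases of $V$, so there is $(g_{li})\in GL_s(k)$ such that $a_i$ and $\sum_lb_lg_{li}$ have the same image in $V$. Since $GL_s(k)\subseteq GL_s(k[t])$, the elements $\sum_lb_lg_{li}$ still lift a basis of $Q/QL$, and we rename them $b_i$. Now $a_i-b_i\in Q(I+L)=QI+QL$, say $a_i-b_i=\alpha_i+\lambda_i$ with $\alpha_i\in QI$ and $\lambda_i\in QL$. The element $q_i=a_i-\alpha_i=b_i+\lambda_i$ is congruent to $a_i$ modulo $QI$ and to $b_i$ modulo $QL$. By Lemma~\ref{lem:glue}, $q_1,\dots,q_s$ is a basis of $Q$.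
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $M$ be a finitely generated flat right $R$-module. By Proposition~\ref{prop:top}, $M/MI_m$ is free of rank $s$ for some $m$ and $s$. Applying Proposition~\ref{prop:descent} for $j=m,m-1,\dots,1$ shows that $M=M/MI_0$ is free of rank $s$, in particular projective. The rank is unique: if $M\cong R^s$, then $s=\dim_kM/M\omega$.
\end{proof}

\section{The Jacobson radical of $R$}\label{sec:radical}

In this section and the next we use the following standard facts about an arbitrary ring $S$.
\begin{enumerate}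
\item[(J1)] Every nil ideal of $S$ is contained in $J(S)$.
\item[(J2)] A surjective ring homomorphism $S\to S'$ maps $J(S)$ into $J(S')$.
\item[(J3)] $J(M_n(S))=M_n(J(S))$.
\item[(J4)] If $\mathfrak b\subseteq J(S)$ is an ideal, then $u\in S$ is a unit as soon as its image in $S/\mathfrak b$ is a unit.
\item[(J5)] (Nakayama's lemma.) If $X$ is a finitely generated left $S$-module and $X=J(S)X$, then $X=0$.
\end{enumerate}

The maps $\rho_l$ are surjections onto $k[t]$, and $J(k[t])=0$. By (J2), $J(R)$ is contained in
\[
\mathfrak N=\bigcap_{l\ge1}L_l .
\]
This ideal contains all commutators, for instance $c_1c_2-c_2c_1=c_1-c_2c_1\ne0$. To show that it is nil we iterate Lemma~\ref{lem:IL}: each multiplication by an element of $\mathfrak N$ moves one step down the chain $I_m\supseteq I_{m-1}\supseteq\dots\supseteq I_0=0$.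

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $r\in\mathfrak N$ and choose $m$ with $r\in R_m$. The map $\rho_{m+1}$ sends $c_1,\dots,c_m$ to $0$, so it agrees with $\varepsilon$ on $R_m$. Hence $\varepsilon(r)=0$ and $r\in\omega_m\subseteq I_m$. If $r^q\in I_{m-q+1}$ for some $q$ with $1\le q\le m$, then $r^{q+1}\in I_{m-q+1}L_{m-q+1}\subseteq I_{m-q}$. By induction $r^{m+1}\in I_0=0$. So $\mathfrak N$ is nil, $\mathfrak N\subseteq J(R)$ by (J1), and $J(R)=\mathfrak N$.

The maps $\rho_l$ together embed $\bar R=R/J(R)$ into the product $\prod_{l\ge1}k[t]$, so $\bar R$ is commutative and reduced. The images $\bar c_j$ satisfy $\bar c_j\bar c_{j+1}=\bar c_j$. The homomorphism $\chi_i$ from the proof of part (1) factors through $\rho_{i+1}$, hence vanishes on $\mathfrak N$ and factors through $\bar R$. It vanishes on $\bar R\bar c_i$ and sends $\bar c_{i+1}$ to $1$, so the chain $\bar R\bar c_1\subseteq\bar R\bar c_2\subseteq\cdots$ is strictly ascending. By Proposition~\ref{prop:chain}, $\bar R$ is not an $S$-ring.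
\end{proof}

\section{Symmetry modulo the radical}\label{sec:B}

In this section $R$ is an arbitrary ring. To prove Theorem~\ref{thm:B} we must show that a left chain $R^nC_1\subseteq R^nC_2\subseteq\cdots$ stops, while the hypothesis on $R$ concerns right chains. The link is made by two consecutive terms $a=C_j$ and $b=C_{j+1}$. The relation $ab=a$ says that $a(1-b)=0$. If $a$ and $b$ were one and the same idempotent, then $a$ and $1-b$ would be complementary idempotents with sum $1$. In general the sum $u=a+(1-b)$ measures the distance from this model. When $u$ is a unit, we can normalize the sum to $1$ by passing to $u^{-1}a$ and $u^{-1}(1-b)$, and conjugation by $u$ spreads the single relation $a(1-b)=0$ into an infinite right chain.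

\begin{lemma}\label{lem:summand}
Let $R$ be a right $S$-ring and let $a,b\in M_n(R)$ satisfy $ab=a$. If $u=a+1-b$ is a unit of $M_n(R)$, then $R^na$ is a direct summand of the left module $R^n$.
\end{lemma}

\begin{proof}
Let $w=u^{-1}(1-b)$. Then $uw=1-b$ and $u(1-w)=u-(1-b)=a$. From $a(1-b)=0$ we get $u(1-w)uw=0$, and canceling the unit $u$ on the left gives
\[
wuw=uw .
\]
If $u$ commuted with $w$, this would say $w^2=w$. In general it says that $w$ fixes its conjugate $uwu^{-1}$ under left multiplication. Put $w_l=u^{-l}wu^l$ for $l\ge1$. Then
\[
w_{l+1}w_l=u^{-l-1}\,wuw\,u^l=u^{-l-1}\,uw\,u^l=w_l .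
\]
Since $R$ is a right $S$-ring, the right-hand version of Proposition~\ref{prop:chain}(a) shows that some $w_l$ is idempotent. Then its conjugate $w$ is idempotent. Finally $R^na=R^nu(1-w)=R^n(1-w)$, and $R^n=R^n(1-w)\oplus R^nw$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $C_1,C_2,\dots\in M_n(R)$ satisfy $C_jC_{j+1}=C_j$. By Proposition~\ref{prop:chain} it suffices to show that the chain $R^nC_j$ is eventually constant. Let bars denote reduction modulo $\mathfrak a$. As $\bar R=R/\mathfrak a$ is a left $S$-ring, Proposition~\ref{prop:chain}(a) gives $j_0$ such that for $j\ge j_0$ all $\bar C_j$ are idempotent and all modules $\bar R^n\bar C_j$ are equal.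

\emph{Step 1: $R^nC_j$ is a direct summand of $R^n$ for $j\ge j_0$.} Let $a=C_j$ and $b=C_{j+1}$, so $ab=a$. The rows of $\bar b$ lie in $\bar R^n\bar b=\bar R^n\bar a$, and right multiplication by the idempotent $\bar a$ fixes this module, so $\bar b\bar a=\bar b$. Therefore
\[
(\bar a-\bar b)^2=\bar a^2-\bar a\bar b-\bar b\bar a+\bar b^2=\bar a-\bar a-\bar b+\bar b=0,
\]
and $\bar u=1+(\bar a-\bar b)$ is a unit with inverse $1-(\bar a-\bar b)$. By (J3), $M_n(\mathfrak a)\subseteq J(M_n(R))$, so $u=a+1-b$ is a unit by (J4). Lemma~\ref{lem:summand} applies.

\emph{Step 2: $R^nC_j=R^nC_{j+1}$ for $j\ge j_0$.} Put $P=R^nC_j$ and $P'=R^nC_{j+1}$. These modules have the same image in $\bar R^n$; Step 1 is what allows us to lift this equality. Write $R^n=P\oplus Z$. Since $P\subseteq P'$, the modular law gives $P'=P\oplus X$ with $X=P'\cap Z$. Write $R^n=P'\oplus Y$, so that $R^n=P\oplus X\oplus Y$. Then $\mathfrak aR^n=\mathfrak aP\oplus\mathfrak aX\oplus\mathfrak aY$, and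
\[
\bar R^n=P/\mathfrak aP\oplus X/\mathfrak aX\oplus Y/\mathfrak aY .
\]
The image of $P$ is the first summand and the image of $P'$ is the sum of the first two. These images are equal, so $X=\mathfrak aX\subseteq J(R)X$. The module $X\cong P'/P$ is finitely generated, so $X=0$ by (J5), and $P=P'$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sym}]
If $R$ is a right $S$-ring, Theorem~\ref{thm:B} applies because $R/\mathfrak a$ is a left $S$-ring. If $R$ is a left $S$-ring, then $R^{\mathrm{op}}$ is a right $S$-ring, $\mathfrak a\subseteq J(R)=J(R^{\mathrm{op}})$, and $R^{\mathrm{op}}/\mathfrak a=(R/\mathfrak a)^{\mathrm{op}}$ is a left $S$-ring because $R/\mathfrak a$ is a right $S$-ring. By Theorem~\ref{thm:B}, $R^{\mathrm{op}}$ is a left $S$-ring, that is, $R$ is a right $S$-ring.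
\end{proof}

\begin{remark}
The algebra $R$ of Theorem~\ref{thm:main} tests the hypotheses on $\mathfrak a$.
\begin{enumerate}
\item[(i)] In Theorem~\ref{thm:B} the hypothesis that $R/\mathfrak a$ is a left $S$-ring cannot be dropped: take $R$ with $\mathfrak a=0$ or $\mathfrak a=J(R)$.
\item[(ii)] The hypothesis $\mathfrak a\subseteq J(R)$, used to lift the unit $\bar u$ and in Nakayama's lemma, cannot be dropped either: for $\mathfrak a=\omega$ the quotient is the field $k$. Here, with $a=c_j$ and $b=c_{j+1}$, the element $u=1+c_j-c_{j+1}$ is $1$ modulo $\omega$, but $\chi_j(u)=0$.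
\item[(iii)] In Corollary~\ref{cor:sym} it does not suffice that $R/\mathfrak a$ is a left $S$-ring: $R^{\mathrm{op}}$, with $\mathfrak a=0$, is a left $S$-ring but not a right $S$-ring.
\end{enumerate}
\end{remark}

\begin{thebibliography}{9}

\bibitem{Lam}
Lam, \emph{Lectures on Modules and Rings}.

\bibitem{problem}
\emph{When Every Finitely Generated Flat Module Is Projective},
\texttt{https://core.ac.uk/download/pdf/82105036.pdf}.

\end{thebibliography}
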